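\title{The Bieri--Neumann--Strebel--Renz invariants of full subdirect products of limit groups}

\begin{abstract}
Let $H$ be a finitely presented full subdirect product of $m$ non-abelian limit groups, of type $FP_n$ with $1\le n\le m$. We prove that the invariants $\Sigma^n(H)$, $\Sigma^n(H,\mathbb{Z})$ and $\Sigma^n(H,\mathbb{Q})$ coincide and consist of the classes of those characters that do not factor through the projection of $H$ to a product of $n$ of the factors. This is the monoidal virtual surjection conjecture. For $n\ge 2$ the sufficiency part holds for arbitrary factors: a subgroup of a direct product of groups of type $FP_n$ that virtually surjects to $n$-tuples of factors is of type $FP_n$, and the same condition on a character places it in $\Sigma^n(H,\mathbb{Z})$. The proof is a simultaneous induction on finiteness properties and on the vanishing of Novikov homology, followed by an argument with loops in Cayley complexes for $\Sigma^2$.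
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{The invariants}

A \emph{character} of a group $G$ is a nonzero homomorphism $\chi\colon G\to\mathbb{R}$. It defines the submonoid $G_\chi=\{g\in G:\chi(g)\ge 0\}$, which depends only on the ray $[\chi]=\mathbb{R}_{>0}\chi$. The set $S(G)$ of these rays is the \emph{character sphere} of $G$. Modules are left modules unless the contrary is said. A module is \emph{of type $FP_n$} if it has a projective resolution that is finitely generated in degrees $\le n$. A group $G$ is of type $FP_n$ if the trivial module $\mathbb{Z}$ is of type $FP_n$ over $\mathbb{Z}G$, and of type $F_n$ if it has a classifying space with finite $n$-skeleton. For $R\in\{\mathbb{Z},\mathbb{Q}\}$ put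
\[
\Sigma^n(G,R)=\{[\chi]\in S(G): R \text{ is of type } FP_n \text{ over } RG_\chi\},
\]
where $G_\chi$ acts trivially on $R$. The invariant records the directions $\chi$ in which the finiteness property $FP_n$ survives when only the nonnegative half of $G$ is allowed to act. Tensoring a resolution with $\mathbb{Q}$ gives $\Sigma^n(G,\mathbb{Z})\subseteq\Sigma^n(G,\mathbb{Q})$.

The homotopical Bieri--Neumann--Strebel--Renz invariant $\Sigma^n(G)$ is defined for $G$ of type $F_n$. Let $X$ be the $n$-skeleton of the universal cover of a classifying space with one vertex and finite $n$-skeleton. The vertices of $X$ are the elements of $G$, and $\chi(g)$ is called the \emph{height} of the vertex $g$. Let $X_{\ge t}$ be the largest subcomplex all of whose vertices have height $\ge t$. Then $[\chi]\in\Sigma^n(G)$ means that for some $d\ge 0$ the inclusion $X_{\ge 0}\to X_{\ge -d}$ is trivial on $\pi_k$ for all $k\le n-1$: spheres in the upper half of $X$ can be filled without descending more than a bounded amount. For $n=1$ the complex $X$ is a Cayley graph.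

\begin{theorem}\label{thm:BR}
Let $G$ be a group and $n\ge 1$.
\begin{enumerate}
\item[(a)] \textup{(Bieri--Renz \cite{BR})} Let $G$ be of type $FP_n$ and $M\triangleleft G$ with $G/M$ abelian. Then $M$ is of type $FP_n$ if and only if every $[\chi]\in S(G)$ with $\chi|_M=0$ lies in $\Sigma^n(G,\mathbb{Z})$.
\item[(b)] \textup{(Renz \cite{Renz}, Bieri--Renz \cite{BR})} Let $G$ be of type $F_n$. Then $\Sigma^n(G)\subseteq\Sigma^n(G,\mathbb{Z})$, and $\Sigma^n(G)=\Sigma^2(G)\cap\Sigma^n(G,\mathbb{Z})$ if $n\ge 2$.
\end{enumerate}
\end{theorem}

By part (a), a computation of $\Sigma^n(G,\mathbb{Z})$ decides the property $FP_n$ for all normal subgroups with abelian quotient at once.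

\subsection{Subdirect products}

A group $L$ is \emph{fully residually free} if for every finite set of nontrivial elements of $L$ there is a homomorphism from $L$ to a free group that kills none of them. A \emph{limit group} is a finitely generated fully residually free group; finitely generated free groups are the first examples.

Let $L_1,\dots,L_m$ be groups, $[m]=\{1,\dots,m\}$, and $H\le L=L_1\times\dots\times L_m$. For $S,J\subseteq[m]$ we write $L_S=\prod_{i\in S}L_i\le L$, we let $p_J\colon L\to L_J$ be the projection (with $p_i=p_{\{i\}}$ and $p_{i,j}=p_{\{i,j\}}$), and we put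
\[
H_S=H\cap L_S=\ker\bigl(p_{[m]\setminus S}|_H\bigr)\triangleleft H,\qquad N_i=H_{\{i\}}=H\cap L_i .
\]
The subgroup $H$ is a \emph{subdirect product} if $p_i(H)=L_i$ for all $i$, and it is \emph{full} if $N_i\ne1$ for all $i$.

\subsection{Which answer to expect}

Let $F$ be free on $a,b$ and let $\chi(a)=1$, $\chi(b)=0$. The vertices $1$ and $a^{-k}ba^k$ of the Cayley tree have height $0$, and every path between them passes through $a^{-k}$, of height $-k$. So $[\chi]\notin\Sigma^1(F)$. Now add a second factor that contains an element $z$ with $\chi(z)=1$. The path labeled $z^k\,a^{-k}ba^k\,z^{-k}$ joins the same two vertices and never descends below height $0$. A commuting factor on which $\chi$ is nonzero is an elevator, and one expects each such factor to contribute one more degree of connectivity. For a direct product of free groups the guess is therefore that $[\chi]\in\Sigma^n$ exactly when $\chi$ is nonzero on at least $n+1$ factors, that is, when $\chi$ does not factor through the projection to any $n$ of the factors. The second formulation makes sense for every $H\le L$. A character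 $\chi$ of $H$ factors through $p_J|_H$ if and only if it vanishes on $H_{[m]\setminus J}$, so for $n\ge0$ we are led to the condition
\[
(C_n)\qquad m\ge n,\quad\text{and}\quad \chi|_{H_S}\ne0\ \text{ for all } S\subseteq[m]\text{ with }|S|=m-n .
\]
Condition $(C_0)$ says that $\chi\neq0$. For $n\ge1$ condition $(C_n)$ fails whenever $m\le n$, because $H_\emptyset=1$. Since $H_S\le H_{S'}$ for $S\subseteq S'$, condition $(C_n)$ implies $(C_k)$ for $k\le n$. It can be restated in terms of the monoid $H_\chi$.

\begin{lemma}\label{lem:monoid}
Let $\chi$ be a character of $H\le L$ and $\emptyset\ne J\subseteq[m]$. Then $p_J(H_\chi)=p_J(H)$ if and only if $\chi$ is nonzero on $H_{[m]\setminus J}$. Hence for $1\le n\le m$ condition $(C_n)$ holds if and only if $p_J(H_\chi)=p_J(H)$ for all $J$ with $|J|=n$.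
\end{lemma}

\begin{proof}
If $\chi(c)>0$ for some $c\in H_{[m]\setminus J}=\ker(p_J|_H)$, then for $h\in H$ and large $k$ we have $hc^k\in H_\chi$ and $p_J(hc^k)=p_J(h)$. If $\chi$ vanishes on $\ker(p_J|_H)$, then $\chi=\bar\chi\circ p_J$ for a character $\bar\chi$ of $p_J(H)$, and $p_J(H_\chi)=\{\bar\chi\ge0\}$ is a proper subset of $p_J(H)$ because $\bar\chi$ takes negative values.
\end{proof}

For limit groups, one half of the guess and the whole of it for $n=1$ are theorems of \cite{Sigma}.

\begin{theorem}[\cite{Sigma}]\label{thm:A}
Let $H\le L_1\times\dots\times L_m$ be a finitely presented full subdirect product of non-abelian limit groups, $m\ge1$, and let $1\le n\le m$. If $[\chi]\in\Sigma^n(H,\mathbb{Q})$, then $p_J(H_\chi)=p_J(H)$ for all $J\subseteq[m]$ with $|J|=n$.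
\end{theorem}

\begin{theorem}[\cite{Sigma}]\label{thm:B}
For $H$ as in Theorem~\ref{thm:A},
\[
\Sigma^1(H)=\Sigma^1(H,\mathbb{Q})=\{[\chi]\in S(H): p_i(H_\chi)=L_i \text{ for all } i\}.
\]
\end{theorem}

\subsection{Results}

The \emph{monoidal virtual surjection conjecture} of \cite{Sigma} asserts that, when $H$ is moreover of type $FP_n$, the converse of Theorem~\ref{thm:A} holds and the three invariants $\Sigma^n(H)$, $\Sigma^n(H,\mathbb{Z})$, $\Sigma^n(H,\mathbb{Q})$ are equal. We prove it.

\begin{theorem}\label{thm:main}
Let $1\le n\le m$ and let $H\le L_1\times\dots\times L_m$ be a full subdirect product of non-abelian limit groups that is finitely presented and of type $FP_n$. Then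
\begin{align*}
\Sigma^n(H)=\Sigma^n(H,\mathbb{Z})=\Sigma^n(H,\mathbb{Q})
&=\{[\chi]: p_J(H_\chi)=p_J(H)\ \text{ for all } |J|=n\}\\
&=\{[\chi]: \chi|_{H_S}\ne0\ \text{ for all } |S|=m-n\}.
\end{align*}
\end{theorem}

The direction left open by Theorem~\ref{thm:A} has little to do with limit groups. What it needs is that $H$ projects onto a subgroup of finite index in every product of $n$ factors.

\begin{theorem}\label{thm:general}
Let $n\ge2$, let $L_1,\dots,L_m$ be arbitrary groups of type $FP_n$, and let $H\le L_1\times\dots\times L_m$ be such that $p_J(H)$ has finite index in $L_J$ for all $J\ne\emptyset$ with $|J|\le\min(n,m)$.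
\begin{enumerate}
\item[(a)] $H$ is of type $FP_n$. If all $L_i$ are of type $F_n$, then $H$ is of type $F_n$.
\item[(b)] If the character $\chi$ of $H$ satisfies $(C_n)$, then $[\chi]\in\Sigma^n(H,\mathbb{Z})$, and $[\chi]\in\Sigma^n(H)$ if all $L_i$ are of type $F_n$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $H$ be a finitely presented full subdirect product of $m$ non-abelian limit groups and let $2\le n\le m$.
\begin{enumerate}
\item[(a)] The following are equivalent: $H$ is of type $F_n$; $H$ is of type $FP_n$; $p_J(H)$ has finite index in $L_J$ for all $|J|=n$.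
\item[(b)] If these conditions hold and $M\triangleleft H$ has abelian quotient $H/M$, then $M$ is of type $FP_n$ if and only if $p_J(M)$ has finite index in $L_J$ for all $|J|=n$.
\end{enumerate}
\end{corollary}

\begin{remark}\label{rem:sign}
The map $g\mapsto g^{-1}$ turns left $G_\chi$-modules into right $G_{-\chi}$-modules, so a change of the left--right or sign convention replaces each invariant by its image under $[\chi]\mapsto[-\chi]$. Condition $(C_n)$ is symmetric under this map, so none of the statements above depends on the convention.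
\end{remark}

\subsection{The method}

Single out the first factor. The normal subgroups $K=\ker(p_1|_H)$ and $N_1$ of $H$ commute and intersect trivially; $K$ and $\Gamma=H/N_1$ both live in a product of $m-1$ factors. Membership in $\Sigma^n(H,\mathbb{Z})$ follows from the vanishing of homology with coefficients in a Novikov ring (Section~\ref{sec:criterion}), and this homology is approached through $K$, $N_1$ and $\Gamma$. Section~\ref{sec:example} carries out the computation for a product of two free groups, where every step is explicit. The induction needs to know that $K$ and $\Gamma$ have finiteness properties, and these in turn are deduced from the vanishing of Novikov homology; Section~\ref{sec:admissible} sets up a class of subgroups in which both statements can be proved together, and Section~\ref{sec:homological} proves them. By Theorem~\ref{thm:BR}(b) the homotopical invariant requires in addition only $\Sigma^2$, which is treated in Section~\ref{sec:homotopical}. Limit groups return in Section~\ref{sec:proofs}.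

\section{Background}\label{sec:background}

\subsection{Finiteness properties}\label{ss:fin}

Every group is of type $FP_0$; types $FP_1$ and $F_1$ mean finitely generated, and $F_2$ means finitely presented. A group of type $FP_n$ has a \emph{free} resolution of $\mathbb{Z}$ that is finitely generated in degrees $\le n$. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] A subgroup of finite index in $G$ is of type $FP_n$ (of type $F_n$) if and only if $G$ is.
\item[(F2)] If $M\triangleleft G$ and both $M$ and $G/M$ are of type $FP_n$ (finitely presented), then so is $G$. This applies to finite direct products and to extensions with cyclic quotient.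
\item[(F3)] Type $F_n$ implies type $FP_n$, and a finitely presented group of type $FP_n$ is of type $F_n$.
\item[(F4)] A finitely presented group has a finite presentation on any finite generating set. If $G$ is finitely generated and $G/M$ is finitely presented, then $M$ is the normal closure of a finite set. If $G$ is finitely presented and $M$ is the normal closure of a finite set, then $G/M$ is finitely presented.
\item[(F5)] Subgroups, quotients and finite direct products of virtually nilpotent groups are virtually nilpotent. A finitely generated virtually nilpotent group is finitely presented, and all its subgroups are finitely generated.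
\end{enumerate}
Type $FP_n$ of a module can be tested by one family of coefficient modules.

\begin{theorem}[Bieri {\cite[Theorem 1.3]{Bieri}}]\label{thm:bieri}
Let $\Lambda$ be a ring, $M$ a $\Lambda$-module and $n\ge1$. Then $M$ is of type $FP_n$ if and only if for every index set $I$ the natural map $(\prod_I\Lambda)\otimes_\Lambda M\to\prod_IM$ is an isomorphism and $\operatorname{Tor}^\Lambda_k(\prod_I\Lambda,M)=0$ for $1\le k\le n-1$.
\end{theorem}

\subsection{Cayley complexes}\label{ss:cayley}

Generators of a presentation are letters, each representing an element of $G$; for an alphabet $B$ we write $B^{\pm}$ for the set of letters and their formal inverses. The \emph{Cayley $2$-complex} $X$ of a presentation has vertex set $G$, one edge from $g$ to $gx$ for each $g\in G$ and each letter $x$ (read backwards, it is labeled $x^{-1}$), and one $2$-cell for each pair consisting of an element of $G$ and a relator. It is the universal cover of the presentation complex, so it is simply connected, and $G$ acts on it on the left, freely permuting the cells. Its cellular chain complex $C_2\to C_1\to C_0\to\mathbb{Z}\to0$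 is an exact sequence with $C_i$ free over $\mathbb{Z}G$, hence the beginning of a free resolution.

\begin{theorem}[Renz \cite{Renz}]\label{thm:renz}
Let $X$ be the Cayley $2$-complex of a finite presentation of $G$. Then $[\chi]\in\Sigma^2(G)$ if and only if for some $d\ge0$ the inclusion $X_{\ge0}\to X_{\ge-d}$ is trivial on $\pi_0$ and on $\pi_1$, for all base points. The condition does not depend on the finite presentation.
\end{theorem}

If the condition holds with $d$, then it holds for all inclusions $X_{\ge t}\to X_{\ge t-d'}$, $t\in\mathbb{R}$, with one constant $d'$. Indeed, fix $g_0$ with $\alpha=\chi(g_0)>0$ and choose $k\in\mathbb{Z}$ with $k\alpha\le t<(k+1)\alpha$; then $X_{\ge t}\subseteq g_0^kX_{\ge0}$ and $g_0^kX_{\ge-d}\subseteq X_{\ge t-\alpha-d}$, so $d'=d+\alpha$ works.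

\subsection{Limit groups and subgroups of products}\label{ss:limit}

Limit groups are of type $F_\infty$, that is, of type $F_n$ for all $n$. A subgroup of finite index in a non-abelian limit group $L$ is again a non-abelian limit group. Indeed, it is finitely generated and fully residually free. Two noncommuting elements of $L$ have noncommuting images in some free group, where they freely generate a free group of rank $2$; so they do the same in $L$, and a subgroup of finite index in $L$ meets this free group in a subgroup of finite index, which is non-abelian. We say that $H\le L_1\times\dots\times L_m$ \emph{virtually surjects to pairs} if $p_{i,j}(H)$ has finite index in $L_i\times L_j$ for all $i<j$.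

\begin{theorem}[Bridson--Howie--Miller--Short \cite{BHMS1,BHMS2}]\label{thm:BHMS}
\leavevmode
\begin{enumerate}
\item[(a)] A finitely presented full subdirect product of non-abelian limit groups virtually surjects to pairs.
\item[(b)] If $L_1,\dots,L_m$ are finitely presented groups and $H\le L_1\times\dots\times L_m$ virtually surjects to pairs, then $H$ is finitely presented.
\end{enumerate}
\end{theorem}

\subsection{Two lemmas on homology in the first nonvanishing degree}

For a right $\mathbb{Z}G$-module $U$ we write $H_k(G,U)=\operatorname{Tor}_k^{\mathbb{Z}G}(U,\mathbb{Z})=H_k(U\otimes_{\mathbb{Z}G}P)$, where $P\to\mathbb{Z}$ is a free resolution. The proofs below always concern the lowest degree in which homology can be nonzero, and in that degree homology behaves like $H_0$: it commutes with change of rings and it passes from a normal subgroup to the group by taking coinvariants.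

\begin{lemma}\label{lem:split}
Let $A$ be a ring, $n\ge0$, and $D$ a complex of free left $A$-modules with $D_k=0$ for $k<0$ and $H_k(D)=0$ for $k<n$.
\begin{enumerate}
\item[(a)] The module of cycles $Z_n(D)$ is a direct summand of $D_n$.
\item[(b)] There are $A$-linear maps $s_k\colon D_k\to D_{k+1}$, $0\le k<n$, with $\partial s_k+s_{k-1}\partial=1$ on $D_k$, where $s_{-1}=0$.
\item[(c)] For every right $A$-module $U$ we have $H_k(U\otimes_AD)=0$ for $k<n$, and the map $U\otimes_AH_n(D)\to H_n(U\otimes_AD)$, $u\otimes[z]\mapsto[u\otimes z]$, is an isomorphism.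
\end{enumerate}
\end{lemma}

\begin{proof}
The module $Z_0=D_0$ is projective; put $C_0=0$. If $k<n$ and $Z_k$ is projective, then the surjection $\partial\colon D_{k+1}\to Z_k$ splits, so $D_{k+1}=Z_{k+1}\oplus C_{k+1}$ with $\partial\colon C_{k+1}\to Z_k$ an isomorphism, and $Z_{k+1}$ is projective. This proves (a). Let $s_k$ be the inverse of $\partial|_{C_{k+1}}$ on $Z_k$ and zero on $C_k$. For $x\in Z_k$ we have $\partial sx=x$ and $s\partial x=0$; for $x\in C_k$ we have $sx=0$ and $s\partial x=x$. This proves (b). The complex $D$ is the direct sum of $D'=(C_n\to D_{n-1}\to\dots\to D_0)$, which is contracted by $s$, and $D''=(\dots\to D_{n+1}\to Z_n)$, which starts in degree $n$. The complex $U\otimes D'$ is contractible, and $H_n(U\otimes D'')=\operatorname{coker}(U\otimes D_{n+1}\to U\otimes Z_n)=U\otimes H_n(D)$ by right exactness.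
\end{proof}

Let $K\triangleleft G$, let $U$ be a right $\mathbb{Z}G$-module and $P$ a free $\mathbb{Z}G$-resolution of $\mathbb{Z}$, which is also a free $\mathbb{Z}K$-resolution. An element $g\in G$ acts on $H_k(K,U)$ through $u\otimes p\mapsto ug^{-1}\otimes gp$ on $U\otimes_{\mathbb{Z}K}P$. The map $p\mapsto gp$ is a chain map over $\mathrm{id}_{\mathbb{Z}}$ that is compatible with the automorphism $k\mapsto gkg^{-1}$ of $K$, and such chain maps between free $\mathbb{Z}K$-resolutions are unique up to compatible homotopy. Therefore
\begin{equation}\label{eq:action}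
\begin{array}{l}
\text{the action of $g$ on $H_k(K,U)$ depends only on the automorphism}\\
\text{$k\mapsto gkg^{-1}$ of $K$ and on the map $u\mapsto ug^{-1}$ of $U$.}
\end{array}
\end{equation}

\begin{lemma}\label{lem:LHS}
Let $K\triangleleft G$, let $U$ be a right $\mathbb{Z}G$-module, and suppose $H_k(K,U)=0$ for $k<n$. Then $H_k(G,U)=0$ for $k<n$, and the natural map $H_n(K,U)\to H_n(G,U)$ is surjective and induces an isomorphism from the coinvariants $H_n(K,U)_G$ onto $H_n(G,U)$.
\end{lemma}

\begin{proof}
In the Lyndon--Hochschild--Serre spectral sequence $E^2_{p,q}=H_p(G/K,H_q(K,U))\Rightarrow H_{p+q}(G,U)$ the rows $q<n$ vanish. So all terms of total degree $<n$ vanish, and the only term of total degree $n$ is $E^2_{0,n}=H_n(K,U)_G$. Differentials leaving $E_{0,n}$ are zero, and those arriving there start in rows $q<n$. The edge map $H_n(K,U)\to E^2_{0,n}=H_n(G,U)$ is the natural map.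
\end{proof}

\section{Novikov homology of a product of two free groups}\label{sec:example}

\subsection{Novikov rings}

Let $\chi$ be a character of $G$. The \emph{Novikov ring} $\widehat{\mathbb{Z}G}=\widehat{\mathbb{Z}G}_\chi$ consists of the formal sums $\sum_g\lambda_gg$ with $\lambda_g\in\mathbb{Z}$ such that for every $t\in\mathbb{R}$ only finitely many $g$ in the support $\{g:\lambda_g\ne0\}$ have $\chi(g)\le t$. The finiteness condition makes the product of two such sums well defined. The ring contains $\mathbb{Z}G$, and the \emph{Novikov homology} $H_k(G,\widehat{\mathbb{Z}G})$ is a left $\widehat{\mathbb{Z}G}$-module. The ring allows infinite sums that escape upwards, so a chain that can be pushed up forever becomes a boundary. Three properties are used.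
\begin{enumerate}
\item[(N1)] \emph{If $B$ is a finite square matrix over $\widehat{\mathbb{Z}G}$ whose entries are supported in $\{\chi>0\}$, then $1-B$ is invertible.} Only finitely many elements of the supports have height $\le1$, so the supports lie in $\{\chi\ge\varepsilon\}$ for some $\varepsilon>0$. Then $B^k$ is supported in $\{\chi\ge k\varepsilon\}$, and $\sum_{k\ge0}B^k$ is a matrix over $\widehat{\mathbb{Z}G}$ inverse to $1-B$. In particular $1-c$ is a unit if $\chi(c)>0$, and also if $\chi(c)<0$, since $1-c=-c(1-c^{-1})$.
\item[(N2)] \emph{If $K\le G$, then $\widehat{\mathbb{Z}K}$, formed with $\chi|_K$, is a subring of $\widehat{\mathbb{Z}G}$.}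
\item[(N3)] \emph{If $N\triangleleft G$ and $\chi|_N=0$, then $G\to\Gamma=G/N$ induces a surjective ring homomorphism $\widehat{\mathbb{Z}G}\to\widehat{\mathbb{Z}\Gamma}$ that preserves heights}, where $\Gamma$ carries the induced character. Since $\chi$ is constant on cosets of $N$, a support meets each coset in a finite set, so the map is defined; it is onto because each element of a support can be lifted to $G$ at the same height.
\end{enumerate}

\subsection{The computation}

Let $H=L_1\times L_2$ with $L_1$ free on $z,w$ and $L_2$ free on $a,b$, so that $N_1=L_1$ and $K=\ker p_1=L_2$. Let $\chi$ be a character with $\chi(a)\ne0$ and let $\Lambda=\widehat{\mathbb{Z}H}$. We compute $H_0(H,\Lambda)$ and $H_1(H,\Lambda)$ from the presentation with four generators and the four relators $[x,r]$, $x\in\{a,b\}$, $r\in\{z,w\}$. The module $C_1$ has a basis of edges $e_y$ from $1$ to $y$, with $\partial e_y=y-1$. The module $C_2$ has a basis of squares $\sigma_{x,r}$ with corners $1,x,xr,r$, and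
\[
\partial\sigma_{x,r}=e_x+xe_r-re_x-e_r=(1-r)e_x+(x-1)e_r .
\]
By (N1) the element $\alpha=(a-1)^{-1}$ exists in $\widehat{\mathbb{Z}K}$; it commutes with $z$ and $w$. For $y\in\{b,z,w\}$ put $\zeta_y=e_y-(y-1)\alpha e_a$. Then $\partial\zeta_y=(y-1)-(y-1)\alpha(a-1)=0$. The elements $e_a,\zeta_b,\zeta_z,\zeta_w$ form a basis of $\Lambda\otimes C_1$, and $\partial$ maps $\Lambda e_a$ isomorphically onto $\Lambda$. Hence $H_0(H,\Lambda)=0$, and the $1$-cycles form the free module on $\zeta_b,\zeta_z,\zeta_w$. The elements $\alpha\sigma_{a,r}$ and $\sigma_{b,r}-(b-1)\alpha\sigma_{a,r}$, $r\in\{z,w\}$, form a basis of $\Lambda\otimes C_2$, and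
\begin{align*}
\partial(\alpha\sigma_{a,r})&=\alpha(1-r)e_a+e_r=\zeta_r,\\
\partial\bigl(\sigma_{b,r}-(b-1)\alpha\sigma_{a,r}\bigr)&=(1-r)e_b-(b-1)\alpha(1-r)e_a=(1-r)\zeta_b .
\end{align*}
Therefore $H_1(H,\Lambda)\cong\Lambda/\bigl(\Lambda(1-z)+\Lambda(1-w)\bigr)$, generated by the class of $\zeta_b$. Three features of this answer are the skeleton of the general proof.

\emph{The homology comes from $K$.} The cycle $\zeta_b$ has coefficients in $\widehat{\mathbb{Z}K}$ and involves only edges of $K$.

\emph{The group $N_1$ fixes the generator.} We have $r\zeta_b\sim\zeta_b$, by the squares that express that $r$ commutes with $K$.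

\emph{A dichotomy.} If $\chi|_{N_1}\ne0$, then $1-z$ or $1-w$ is a unit and $H_1(H,\Lambda)=0$; this is the case in which $(C_1)$ holds. If $\chi|_{N_1}=0$, let $\Gamma=H/N_1\cong K$ and let $\mathfrak{k}$ be the kernel of $\Lambda\to\widehat{\mathbb{Z}\Gamma}$. An element of $\mathfrak{k}$ is a sum, over the cosets $gN_1$, of finite pieces $\beta_g(1-z)+\beta'_g(1-w)$ with $\beta_g,\beta'_g$ supported in $gN_1$. Heights are constant on cosets, so $\sum\beta_g$ and $\sum\beta'_g$ lie in $\Lambda$, and $\mathfrak{k}=\Lambda(1-z)+\Lambda(1-w)$. Thus $H_1(H,\Lambda)\cong\widehat{\mathbb{Z}\Gamma}$, and this is also $H_1(\Gamma,\widehat{\mathbb{Z}\Gamma})$, which the same computation shows to be free on $\zeta_b$. The Novikov homology of $H$ is governed by that of $\Gamma$.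

Here the homology of $\Gamma$ is nonzero, in agreement with the failure of $(C_1)$. With more factors the second case can occur although $(C_n)$ holds, and then induction gives vanishing for $\Gamma$. The next example shows that this case cannot be avoided by renumbering the factors, and that $N_1$ need not be finitely generated, so that the description of $\mathfrak{k}$ just given is not available. This is the main difficulty of Section~\ref{sec:homological}.

\begin{example}\label{ex:kernel}
Let $m\ge3$, let each $L_i$ be a copy of the free group $F$ on $a,b$, let $\varphi\colon F\to\mathbb{Z}$ be given by $\varphi(a)=1$, $\varphi(b)=0$, and let $H=\{(x_1,\dots,x_m):\sum_i\varphi(x_i)=0\}$. Then $p_J(H)=L_J$ for $|J|\le m-1$, and $N_i=\ker\varphi$ is free of infinite rank: it is the fundamental group of a line with a loop attached at every integer point. For pairwise distinct real numbers $\alpha_1,\dots,\alpha_m$ let $\chi(x_1,\dots,x_m)=\sum_i\alpha_i\varphi(x_i)$. Then $\chi$ vanishes on every $N_i$, while the element of $H_{\{i,j\}}$ with coordinates $a$ and $a^{-1}$ has height $\alpha_i-\alpha_j\neq0$.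 So $\chi$ satisfies $(C_{m-2})$ and not $(C_{m-1})$. By Theorem~\ref{thm:general}(a) the group $H$ is of type $F_{m-1}$, and Theorem~\ref{thm:main} gives $[\chi]\in\Sigma^{m-2}(H)$ and $[\chi]\notin\Sigma^{m-1}(H,\mathbb{Q})$.
\end{example}

\section{From Novikov homology to $\Sigma^n(G,\mathbb{Z})$}\label{sec:criterion}

Let $\chi$ be a character of $G$ and let $F\to\mathbb{Z}$ be a free $\mathbb{Z}G$-resolution with chosen bases. Assign to each basis element $e$ a value $v(e)\in\chi(G)$ and put
\[
v\Bigl(\sum\lambda_{g,e}\,ge\Bigr)=\min\{\chi(g)+v(e):\lambda_{g,e}\ne0\},\qquad v(0)=\infty .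
\]
The same formula defines $v$ on $\widehat F=\widehat{\mathbb{Z}G}\otimes_{\mathbb{Z}G}F\supseteq F$. If a linear map $f$ satisfies $v(fe)\ge v(e)+\delta$ for all basis elements $e$, then $v(fx)\ge v(x)+\delta$ for all $x$, because $v(gx)=\chi(g)+v(x)$ and the value of a sum is at least the smallest value of a summand. We call $F$ \emph{valued} if $v(\partial e)\ge v(e)$ for all basis elements $e$ of positive degree. Then $\partial$ does not decrease $v$ on $F$ or on $\widehat F$, and $F^{\ge t}=\{x\in F:v(x)\ge t\}$ is a subcomplex of abelian groups, the algebraic counterpart of $X_{\ge t}$. Values with this property in degrees $\le i$ extend to degree $i+1$: put $v(e)=v(\partial e)$ if $\partial e\ne0$ and $v(e)=0$ otherwise.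

\begin{proposition}\label{prop:criterion}
Let $n\ge1$, let $G$ be of type $FP_n$, and suppose $H_k(G,\widehat{\mathbb{Z}G}_\chi)=0$ for $0\le k\le n$.
\begin{enumerate}
\item[(a)] Let $F$ be a valued free resolution with $F_i$ finitely generated for $i\le n$. There is $D\ge0$ such that for all $t\in\mathbb{R}$ and $0\le i\le n-1$, every cycle in $F_i^{\ge t}$ (of augmentation $0$ if $i=0$) is the boundary of an element of $F_{i+1}^{\ge t-D}$.
\item[(b)] $[\chi]\in\Sigma^n(G,\mathbb{Z})$.
\end{enumerate}
\end{proposition}

Every cycle as in (a) bounds some chain $w$; the point is that $D$ is independent of the cycle. The hypothesis provides a contracting homotopy with infinite coefficients. Truncating it gives a chain map $\psi$ of $F$ that is homotopic to the identity and raises heights, and iterating $\psi$ lifts $w$ as high as we wish.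

\begin{proof}
(a) Lemma~\ref{lem:split}(b), applied to $\widehat F$ with $n+1$ in place of $n$, gives $\widehat{\mathbb{Z}G}$-linear maps $\hat s_k\colon\widehat F_k\to\widehat F_{k+1}$, $0\le k\le n$, with $\partial\hat s+\hat s\partial=1$ in degrees $\le n$. For a basis element $e$ of $F_k$, $k\le n$, let $s_k(e)$ be obtained from $\hat s_k(e)$ by deleting all terms of value $\ge v(e)+1$. Only finitely many terms remain, so this defines $\mathbb{Z}G$-linear maps $s_k\colon F_k\to F_{k+1}$ with $v((\hat s_k-s_k)x)\ge v(x)+1$ for $x\in F_k$. Put $\psi=1-\partial s-s\partial$ in degrees $\le n$. It commutes with $\partial$, since $\partial\psi=\partial-\partial s\partial=\psi\partial$. On $F$ we have $\psi=\partial(\hat s-s)+(\hat s-s)\partial$, hence $v(\psi x)\ge v(x)+1$. There are finitely many basis elements in degrees $\le n-1$, so there is $D\ge0$ with $v(sx)\ge v(x)-D$ in these degrees.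

Let $z\in F_i^{\ge t}$ be a cycle as in the statement and write $z=\partial w$ with $w\in F_{i+1}$. Choose $k$ with $v(w)+k\ge t$, so that $\psi^kw\in F_{i+1}^{\ge t}$. As $\partial z=0$, we have $(1-\psi)z=\partial sz$, and
\[
z-\partial\psi^kw=z-\psi^kz=\sum_{j<k}\psi^j(1-\psi)z=\partial\sum_{j<k}\psi^jsz .
\]
So $z$ is the boundary of $\psi^kw+\sum_{j<k}\psi^jsz\in F_{i+1}^{\ge t-D}$.

(b) Let $F$ and $D$ be as in (a) and let $\Lambda=\mathbb{Z}G_\chi$. For $g_0\in G$ the abelian group with basis $\{g:\chi(g)\ge\chi(g_0)\}=G_\chi g_0$ is a free $\Lambda$-module of rank one. Since the values $v(e)$ lie in $\chi(G)$, the module $F_i^{\ge t}$ is free over $\Lambda$ for $t\in\chi(G)$, and finitely generated if $i\le n$. Choose $t_1>t_2>\dots$ in $\chi(G)$ tending to $-\infty$. Then $F$ is the directed union of the complexes $F^{\ge t_j}$ of free $\Lambda$-modules, so $F$ is a flat resolution of $\mathbb{Z}$ over $\Lambda$. Let $\Pi=\prod_I\Lambda$. For a finitely generated free $\Lambda$-module $E$ we have $\Pi\otimes_\Lambda E=\prod_IE$, and products of abelian groups are exact. Homology in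 degree $k\le n-1$ involves only degrees $\le n$, so
\[
\operatorname{Tor}^\Lambda_k(\Pi,\mathbb{Z})=\varinjlim_jH_k\bigl(\Pi\otimes_\Lambda F^{\ge t_j}\bigr)=\varinjlim_j\prod_IH_k\bigl(F^{\ge t_j}\bigr)\qquad(k\le n-1).
\]
Let $1\le k\le n-1$. By (a) the map $H_k(F^{\ge t_j})\to H_k(F^{\ge t_l})$ is zero as soon as $t_l\le t_j-D$. The same $l$ serves all coordinates of the product, so the limit is zero. Let $k=0$. The augmentation $H_0(F^{\ge t_j})\to\mathbb{Z}$ is onto: if $x\in F_0$ has augmentation $1$, so has $gx$, and $gx\in F_0^{\ge t_j}$ if $\chi(g)$ is large. By (a) its kernel dies in $H_0(F^{\ge t_l})$ for $t_l\le t_j-D$. Hence the natural map $\Pi\otimes_\Lambda\mathbb{Z}\to\prod_I\mathbb{Z}$ is an isomorphism. Theorem~\ref{thm:bieri} shows that $\mathbb{Z}$ is of type $FP_n$ over $\Lambda$.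
\end{proof}

The case of Cayley complexes will be needed in Section~\ref{sec:homotopical}.

\begin{corollary}\label{cor:cayley}
Let $X$ be the Cayley $2$-complex of a presentation of $G$ on a finite alphabet that contains a letter $c$ with $\chi(c)>0$.
\begin{enumerate}
\item[(a)] If $H_k(G,\widehat{\mathbb{Z}G})=0$ for $k\le1$, then $X_{\ge t}$ is connected for every $t\in\mathbb{R}$.
\item[(b)] If the presentation is finite and $H_k(G,\widehat{\mathbb{Z}G})=0$ for $k\le2$, then there is $D_1\ge0$ such that $H_1(X_{\ge t})\to H_1(X_{\ge t-D_1})$ is zero for every $t\in\mathbb{R}$.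
\end{enumerate}
\end{corollary}

\begin{proof}
Extend the cellular chain complex of $X$ to a free resolution $F$, let the value of a cell be the smallest height of its vertices, and extend the values to higher degrees. Then $F$ is valued and $F_i^{\ge t}=C_i(X_{\ge t})$ for $i\le2$. Part (b) is Proposition~\ref{prop:criterion}(a) with $n=2$, $i=1$. For (a) take $n=1$, $i=0$, and let $D$ be the constant. Let $g\ne g'$ be vertices of height $\ge t+D$, and let $g'-g=\partial b$ with $b\in C_1(X_{\ge t})$. If $g$ and $g'$ lay in different components of $X_{\ge t}$, the part of $b$ supported in the component of $g$ would have boundary $-g$, which is impossible because boundaries have augmentation $0$. So $g,g'$ are joined in $X_{\ge t}$. Any vertex $h$ of $X_{\ge t}$ is joined in $X_{\ge t}$ to a vertex $hc^j$ of height $\ge t+D$ by the ascending path labeled $c^j$.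
\end{proof}

\section{Admissible subgroups of products}\label{sec:admissible}

The group $K=\ker(p_1|_H)$ need not be finitely presented, and $K$ and $\Gamma$ carry no finiteness property that we know in advance. So the hypotheses of Theorem~\ref{thm:main} are not suited to induction. We replace them by conditions on projections, which pass to $K$ and $\Gamma$ by inspection.

\begin{definition}\label{def:admissible}
Let $L_1,\dots,L_m$ be arbitrary groups and $n\ge1$. A subgroup $H\le L_1\times\dots\times L_m$ is \emph{$n$-admissible} if
\begin{enumerate}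
\item[(A1)] $p_i(H)=L_i$ and $L_i$ is of type $FP_n$ for all $i$;
\item[(A2)] $L_i/N_i$ is virtually nilpotent for all $i$;
\item[(A3)] $p_J(H)$ has finite index in $L_J$ for all $\emptyset\ne J\subseteq[m]$ with $|J|\le\min(n,m)$.
\end{enumerate}
It is \emph{$0$-admissible} if $p_i(H)=L_i$ for all $i$.
\end{definition}

In a subdirect product $N_i$ is normal in $L_i$, since conjugation of $N_i$ by $h\in H$ is conjugation by $p_i(h)$; so (A2) makes sense. An $n$-admissible subgroup is $k$-admissible for $k\le n$. A subgroup $H'\le L$ will often be viewed as a subdirect product of the groups $p_i(H')$; the subgroups $H'_S$, and with them condition $(C_n)$, are the same in both products. For $n\ge2$ condition (A2) is automatic.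

\begin{lemma}\label{lem:nilpotent}
If $H\le L_1\times\dots\times L_m$ is a subdirect product that virtually surjects to pairs, then each $L_i/N_i$ is virtually nilpotent.
\end{lemma}

\begin{proof}
If $m=1$, then $N_1=L_1$. Let $m\ge2$ and $i=1$, and put $K_j=\ker(p_j|_H)\triangleleft H$. For $j\ge2$ the group $M_j=p_1(K_j)=\{l\in L_1:(l,1)\in p_{1,j}(H)\}$ has finite index in $L_1$, hence so has $M=\bigcap_{j\ge2}M_j$. Given $a_2,\dots,a_m\in M$, choose $\tilde a_j\in K_j$ with $p_1(\tilde a_j)=a_j$. As each $K_j$ is normal, the left-normed commutator $[\tilde a_2,\dots,\tilde a_m]$ lies in $\bigcap_{j\ge2}K_j=N_1$, and its first coordinate is $[a_2,\dots,a_m]$. These commutators generate the term $\gamma_{m-1}(M)$ of the lower central series, so $\gamma_{m-1}(M)\le N_1$, and the image of $M$ in $L_1/N_1$ is nilpotent of finite index.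
\end{proof}

\begin{remark}\label{rem:A2}
Condition (A2) is part of the definition because the induction descends to $n=1$, where it is not automatic and cannot be dropped. Let $F\to Q$ be a surjection from a finitely generated free group onto a group that is not finitely presented, and let $H\le F\times F$ consist of the pairs with equal image in $Q$. Then (A1) and (A3) hold for $n=1$. If $H$ were finitely generated, then by (F4) applied to $H/N_1\cong F$ the group $N_1=\ker(F\to Q)$ would be the normal closure of a finite set, and $Q$ would be finitely presented.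
\end{remark}

The purpose of (A2) is to connect $H$ with the whole product by steps to which Theorem~\ref{thm:BR}(a) applies.

\begin{lemma}\label{lem:chain}
Let $H\le L=L_1\times\dots\times L_m$ be $1$-admissible. There is a chain $H_0\triangleleft H_1\triangleleft\dots\triangleleft H_\tau$ of subgroups of $L$ with cyclic quotients $H_{r+1}/H_r$ such that $H_0$ is a subgroup of finite index in $H$, $H_\tau$ has finite index in $L$, and $N_j\le H_r$ for all $j,r$. Each $p_j(H_r)$ has finite index in $L_j$. If $H$ is $n$-admissible, $n\ge1$, then each $H_r$ is $n$-admissible in $\prod_jp_j(H_r)$.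
\end{lemma}

\begin{proof}
The subgroup $N=N_1\times\dots\times N_m\le H$ is normal in $L$, and $V=L/N=\prod_iL_i/N_i$ is finitely generated and virtually nilpotent. Let $V_0\le V$ be a nilpotent subgroup of finite index, with upper central series $1=Z_0\le Z_1\le\dots\le Z_c=V_0$, and let $U=(H/N)\cap V_0$. Since $[V_0,Z_{i+1}]\le Z_i$, the group $Z_{i+1}$ normalizes $UZ_i$, so $U=UZ_0\triangleleft UZ_1\triangleleft\dots\triangleleft UZ_c=V_0$. The quotient $UZ_{i+1}/UZ_i$ is a quotient of $Z_{i+1}/Z_i$, a finitely generated abelian group by (F5). Refine the series to one with cyclic quotients and take preimages in $L$.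

For every $J$ the group $p_J(H_r)$ contains $p_J(H_0)$, which has finite index in $p_J(H)$. With $J=\{j\}$ this shows that $p_j(H_r)$ has finite index in $L_j$, and (A1) for $H_r$ follows from (F1); with $|J|\le\min(n,m)$ it gives (A3). Finally $p_j(H_r)/(H_r\cap L_j)$ is a quotient of the subgroup $p_j(H_r)/N_j$ of $L_j/N_j$, which gives (A2).
\end{proof}

\begin{lemma}\label{lem:KGamma}
Let $H\le L_1\times\dots\times L_m$ be $n$-admissible, $n\ge1$, $m\ge2$.
\begin{enumerate}
\item[(a)] $K=\ker(p_1|_H)$ is $(n-1)$-admissible in $\prod_{i\ge2}p_i(K)$. If $\chi$ satisfies $(C_n)$ on $H$, then $\chi|_K$ is nonzero and satisfies $(C_{n-1})$ on $K$.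
\item[(b)] $\Gamma=H/N_1\cong p_{\{2,\dots,m\}}(H)$ is $n$-admissible in $\prod_{i\ge2}L_i$. If $\chi$ satisfies $(C_n)$ on $H$ and $\chi|_{N_1}=0$, then $m\ge n+2$ and the induced character $\bar\chi$ satisfies $(C_n)$ on $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $n=1$ admissibility holds by the choice of the factors. Let $n\ge2$ and $J\subseteq\{2,\dots,m\}$ with $1\le|J|\le\min(n-1,m-1)$. Then $p_J(K)=\{l\in L_J:(1,l)\in p_{\{1\}\cup J}(H)\}$ is the intersection of $L_J$ with a subgroup of finite index in $L_1\times L_J$, so it has finite index in $L_J$. This gives (A3), and for $J=\{i\}$ it gives (A1) by (F1). For $i\ge2$ we have $K\cap L_i=N_i$, so $p_i(K)/(K\cap L_i)$ is a subgroup of $L_i/N_i$, which gives (A2). For $S\subseteq\{2,\dots,m\}$ we have $K_S=H_S$, and $(m-1)-(n-1)=m-n$; so $(C_n)$ for $H$ implies $(C_{n-1})$ for $K$, which includes $\chi|_K\ne0$.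

(b) For $J\subseteq\{2,\dots,m\}$ we have $p_J(\Gamma)=p_J(H)$, which gives (A1) and (A3). Since $\Gamma\cap L_i\ge N_i$, the group $L_i/(\Gamma\cap L_i)$ is a quotient of $L_i/N_i$, which gives (A2). If $\chi|_{N_1}=0$, then $\chi$ vanishes on $H_\emptyset$ and on $H_{\{1\}}$, so $(C_n)$ forces $m-n\ge2$. For $S\subseteq\{2,\dots,m\}$ with $|S|=(m-1)-n$ the group $\Gamma_S$ is the image of $H_{S\cup\{1\}}$, and $|S\cup\{1\}|=m-n$. Hence $\bar\chi(\Gamma_S)=\chi(H_{S\cup\{1\}})\ne0$.
\end{proof}

\section{Finiteness and Novikov vanishing together}\label{sec:homological}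

\begin{theorem}\label{thm:homological}
The following statements hold for all $n\ge0$ and $m\ge1$.
\begin{enumerate}
\item[] $\mathrm{Fin}(n,m)$: every $n$-admissible subgroup of a product of $m$ groups is of type $FP_n$.
\item[] $\mathrm{Nov}(n,m)$: if $H$ is an $n$-admissible subgroup of a product of $m$ groups, $H$ is of type $FP_n$, and the character $\chi$ of $H$ satisfies $(C_n)$, then $H_k(H,\widehat{\mathbb{Z}H}_\chi)=0$ for $0\le k\le n$.
\end{enumerate}
\end{theorem}

We argue by induction on $n$ and, for fixed $n$, on $m$. The statement $\mathrm{Nov}(n,m)$ will be deduced from both statements for $(n-1,m-1)$ and $(n,m-1)$, and then $\mathrm{Fin}(n,m)$ from $\mathrm{Nov}(n,m)$. This order is the reason why type $FP_n$ appears as a hypothesis in $\mathrm{Nov}(n,m)$. For $n=0$, $\mathrm{Fin}$ is empty, and $H_0(H,\widehat{\mathbb{Z}H})$ is a quotient of $\widehat{\mathbb{Z}H}/\widehat{\mathbb{Z}H}(1-c)$, which vanishes by (N1) if $\chi(c)\neq0$. From now on $n\ge1$.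

\subsection{Proof of $\mathrm{Nov}(n,m)$}

If $m\le n$, no character satisfies $(C_n)$. Let $m\ge n+1$, put $K=\ker(p_1|_H)$ and $\Lambda=\widehat{\mathbb{Z}H}$, and let $P\to\mathbb{Z}$ be a free $\mathbb{Z}H$-resolution that is finitely generated in degrees $\le n$.

\medskip\noindent\emph{Step 1: the homology comes from $K$.} By Lemma~\ref{lem:KGamma}(a), $\mathrm{Fin}(n-1,m-1)$ and $\mathrm{Nov}(n-1,m-1)$, the complex $\widehat{\mathbb{Z}K}\otimes_{\mathbb{Z}K}P$ of free $\widehat{\mathbb{Z}K}$-modules has no homology in degrees $<n$. Lemma~\ref{lem:split}(c) shows that for every right $\widehat{\mathbb{Z}K}$-module $U$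
\begin{equation}\label{eq:K}
H_k(K,U)=0\quad(k<n),\qquad H_n(K,U)=U\otimes_{\widehat{\mathbb{Z}K}}H_n(K,\widehat{\mathbb{Z}K}).
\end{equation}
Take $U=\Lambda$, using (N2). By Lemma~\ref{lem:LHS}, $H_k(H,\Lambda)=0$ for $k<n$, and the map
\[
H_n(K,\Lambda)\to X:=H_n(H,\Lambda)
\]
induced by $\Lambda\otimes_{\mathbb{Z}K}P\to\Lambda\otimes_{\mathbb{Z}H}P$ is onto; it is left $\Lambda$-linear. By \eqref{eq:K} the $\Lambda$-module $X$ is generated by the image $X_0$ of $H_n(K,\widehat{\mathbb{Z}K})$. It remains to prove $X=0$.

\medskip\noindent\emph{Step 2: $rx=x$ for $r\in N_1$ and $x\in X_0$.} Represent $x$ by a cycle $\sum\lambda_i\otimes p_i$ of $\widehat{\mathbb{Z}K}\otimes_{\mathbb{Z}K}P$. The element $r$ commutes with $K$, hence with each $\lambda_i$, so in $\Lambda\otimes_{\mathbb{Z}H}P$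
\[
r\sum\lambda_i\otimes p_i=\sum\lambda_ir\otimes p_i=\sum\lambda_i\otimes rp_i .
\]
Again because $r$ commutes with $K$, the map $p\mapsto rp$ is a $\mathbb{Z}K$-linear chain map of $P$ over $\mathrm{id}_{\mathbb{Z}}$, hence $\mathbb{Z}K$-homotopic to the identity. So $\sum\lambda_i\otimes rp_i$ and $\sum\lambda_i\otimes p_i$ are homologous already in $\widehat{\mathbb{Z}K}\otimes_{\mathbb{Z}K}P$.

\medskip\noindent\emph{Step 3: the case $\chi|_{N_1}\ne0$.} Let $z\in N_1$ with $\chi(z)\ne0$. Then $(1-z)x=0$ for $x\in X_0$, and $1-z$ is a unit of $\Lambda$. So $X_0=0$ and $X=0$.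

\medskip\noindent\emph{Step 4: the case $\chi|_{N_1}=0$, reduction modulo $N_1$.} Let $\Gamma=H/N_1$ with the induced character, let $U=\widehat{\mathbb{Z}\Gamma}$, and let $\mathfrak{k}$ be the kernel of the surjection $\Lambda\to U$ of (N3), a two-sided ideal. We claim that $X=\mathfrak{k}X$. By Step~1 and Lemma~\ref{lem:split}(c) for the complex $\Lambda\otimes_{\mathbb{Z}H}P$,
\[
X/\mathfrak{k}X=U\otimes_\Lambda X=H_n(H,U).
\]
Through $\widehat{\mathbb{Z}K}\subseteq\Lambda\to U$ the ring $U$ is a right $\widehat{\mathbb{Z}K}$-module, so $H_k(K,U)=0$ for $k<n$ by \eqref{eq:K}. Since $K\cap N_1=1$, the group $K$ is a normal subgroup of $\Gamma$ as well as of $H$. Lemma~\ref{lem:LHS} applies to both pairs and gives $H_n(H,U)\cong H_n(K,U)_H$ and $H_n(\Gamma,U)\cong H_n(K,U)_\Gamma$. An element $h\in H$ and its image in $\Gamma$ induce the same automorphism of $K$ and the same map of $U$, so by \eqref{eq:action} they act in the same way on $H_n(K,U)$. The two modules of coinvariants are therefore equal. By Lemma~\ref{lem:KGamma}(b), $\mathrm{Fin}(n,m-1)$ and $\mathrm{Nov}(n,m-1)$ we have $H_n(\Gamma,U)=0$.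 This proves the claim.

\medskip\noindent\emph{Step 5: the case $\chi|_{N_1}=0$, conclusion.} We would like to say that $\mathfrak{k}$ annihilates $X_0$. Step~2 gives this only for the kernel $\mathfrak{k}_0$ of $\mathbb{Z}H\to\mathbb{Z}\Gamma$, which is the left ideal of $\mathbb{Z}H$ generated by the elements $r-1$, $r\in N_1$. An element of $\mathfrak{k}$ is an infinite sum of elements of $\mathfrak{k}_0$ and may involve infinitely many $r$. The remedy is an argument in the style of Nakayama's lemma, and this is the one place where $H$ must be of type $FP_n$.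

By Lemma~\ref{lem:split}(a), the $n$-cycles of $\Lambda\otimes_{\mathbb{Z}H}P$ form a direct summand of a finitely generated free module, so $X$ is finitely generated over $\Lambda$. Each generator is a finite $\Lambda$-combination of elements of $X_0$, so $X=\sum_{j=1}^s\Lambda x_j$ with $x_j\in X_0$. By Step~4, $X=\mathfrak{k}X=\sum_j\mathfrak{k}x_j$, so there are $b_{ij}\in\mathfrak{k}$ with $x_i=\sum_jb_{ij}x_j$. Write $b_{ij}=b_{ij}^0+b_{ij}^+$, where $b_{ij}^0$ is supported in $\{\chi\le0\}$ and $b_{ij}^+$ in $\{\chi>0\}$. The part $b^0_{ij}$ is a finite sum. The images of $b_{ij}^0$ and $b_{ij}^+$ in $U$ have sum zero and are supported at heights $\le0$ and $>0$, so both vanish. Thus $b_{ij}^0\in\mathfrak{k}_0$ and $b_{ij}^0x_j=0$. With $B^+=(b_{ij}^+)$ we obtain $(1-B^+)(x_1,\dots,x_s)^T=0$, and $1-B^+$ is invertible by (N1). Hence all $x_i$ vanish and $X=0$. \qed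

\subsection{Proof of $\mathrm{Fin}(n,m)$}

The product $L$ is of type $FP_n$ by (F2). If $m\le n$, then (A3) with $J=[m]$ says that $H$ has finite index in $L$, and (F1) applies. Let $m\ge n+1$ and take the chain of Lemma~\ref{lem:chain}. The group $H_\tau$ is of type $FP_n$ by (F1). We descend along the chain: suppose that $H_{r+1}$ is of type $FP_n$. If $H_{r+1}/H_r$ is finite, then $H_r$ is of type $FP_n$ by (F1). Otherwise let $\chi\colon H_{r+1}\to\mathbb{Z}$ be a surjection with kernel $H_r$.

The character $\chi$ satisfies $(C_n)$. Suppose that it vanishes on $(H_{r+1})_S$ with $|S|=m-n$, and let $J=[m]\setminus S$, so $|J|=n$. Then $\chi=\bar\chi\circ p_J$ for a homomorphism $\bar\chi\colon p_J(H_{r+1})\to\mathbb{Z}$ that vanishes on $p_J(H_r)$. By (A3) for $H_r$ this subgroup has finite index in $L_J$, hence in $p_J(H_{r+1})$, so $\bar\chi=0$, a contradiction.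

Now $\mathrm{Nov}(n,m)$ applies to the $n$-admissible group $H_{r+1}$ and to both characters $\pm\chi$. By Proposition~\ref{prop:criterion}(b), $[\chi]$ and $[-\chi]$ lie in $\Sigma^n(H_{r+1},\mathbb{Z})$. These are the only classes that vanish on $H_r$, so $H_r$ is of type $FP_n$ by Theorem~\ref{thm:BR}(a). At the bottom of the chain $H_0$ is of type $FP_n$, and so is $H$ by (F1). This completes the proof of Theorem~\ref{thm:homological}. \qed

\section{The invariant $\Sigma^2$}\label{sec:homotopical}

\begin{theorem}\label{thm:homotopical}
Let $H\le L_1\times\dots\times L_m$ be finitely presented and $2$-admissible, and let the character $\chi$ satisfy $(C_2)$. Then $[\chi]\in\Sigma^2(H)$.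
\end{theorem}

The proof follows the steps of $\mathrm{Nov}(2,m)$ with loops in place of cycles. Step~1 becomes the statement that every loop can be deformed, with bounded loss of height, into a coset of $K$ (Proposition~\ref{prop:Kloop}). Step~2 becomes the use of commutation squares. If $\chi|_{N_1}\neq0$, the squares push a loop upwards until it bounds a disk. If $\chi|_{N_1}=0$, there is no analog of Nakayama's lemma; instead, the squares and the inductive hypothesis for $\Gamma$ show that any two loops commute after a bounded descent, and then the homological theorem kills what is left.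

We use induction on $m$. For $m\le2$ no character satisfies $(C_2)$, so let $m\ge3$.

\subsection{A presentation adapted to $K$}\label{ss:presentation}

We write $(g;w)$ for the edge path in a Cayley complex that starts at $g$ and has label $w$; then $h\cdot(g;w)=(hg;w)$. When the starting point is clear, a path is denoted by its label. Homotopies of paths are relative to endpoints. For a word $w=x_1\cdots x_l$ let $|w|_\chi=\sum_i|\chi(x_i)|$; the heights of two vertices of a path labeled $w$ differ by at most $|w|_\chi$.

By Lemma~\ref{lem:KGamma}(a), $K=\ker(p_1|_H)$ is $1$-admissible and $\chi|_K$ satisfies $(C_1)$. By $\mathrm{Fin}(1,m-1)$ it has a finite generating set $A$, and we include in $A$ a letter $c$ with $\chi(c)>0$. A \emph{$K$-path} is a path with label in $A^\pm$, and a \emph{$K$-loop} is a closed $K$-path. By $\mathrm{Nov}(1,m-1)$, Corollary~\ref{cor:cayley}(a) for $K$, and left translation by $g$,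
\begin{equation}\label{eq:star}
\begin{array}{l}
\text{for $g\in H$ and $t\in\mathbb{R}$, any two elements of $gK$ of height $\ge t$}\\
\text{are joined by a $K$-path all of whose vertices have height $\ge t$.}
\end{array}
\end{equation}
Next we fix a finite subset $Y_0\subset N_1$.

\emph{Case 1: $\chi|_{N_1}\ne0$.} Let $Y_0=\{z\}$ with $z\in N_1$, $\chi(z)>0$.

\emph{Case 2: $\chi|_{N_1}=0$.} The group $L_1/N_1$ is finitely generated and virtually nilpotent, hence finitely presented, so by (F4) $N_1$ is the normal closure in $L_1$ of a finite set $Y_0=\{r_1,\dots,r_s\}$. It is also the normal closure of $Y_0$ in $H$, because $H$ acts on $N_1$ through $p_1(H)=L_1$.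

The group $L_1\cong H/K$ is finitely presented by (F4). Choose a finite set $Y\subset H$ containing $Y_0$ and mapping onto a generating set of $L_1$, and a finite presentation $L_1=\langle Y\mid\mathcal{S}\rangle$. Then $A\cup Y$ generates $H$. The following relations hold in $H$; all words $w,v,\tau$ are words in $A^\pm$.
\begin{enumerate}
\item[(R1)] $y^{-1}ay=w_{a,y}$ for $a\in A$, $y\in Y^\pm$; such words exist since $K$ is normal.
\item[(R2)] $s=w_s$ for $s\in\mathcal{S}$; such words exist since $s$ represents an element of $K$.
\item[(R3)] Fix $\mu\in\mathbb{N}$ with $\mu\chi(c)\ge|y^{-1}ay\,w_{a,y}^{-1}|_\chi$ for all relations (R1). By \eqref{eq:star} there are words $v_a$, $a\in A$, such that $(c^\mu;v_a)$ ends at $ac^\mu$ and stays in height $\ge\min(\chi(c^\mu),\chi(ac^\mu))$, and words $\tau_y$, $y\in Y^\pm$, such that $(1;\tau_y)$ ends at $yc^\mu y^{-1}\in K$ and stays in height $\ge0$. The relations are $ac^\mu=c^\mu v_a$ and $yc^\mu y^{-1}=\tau_y$.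
\item[(R4)] $ay=ya$ for $a\in A$, $y\in Y_0$.
\end{enumerate}
Reading the corresponding cells backwards, we may use (R1), (R4) and the first relations in (R3) for all $a\in A^\pm$, with $w_{a^{-1},y}=w_{a,y}^{-1}$ and $v_{a^{-1}}=v_a^{-1}$, and (R4) for $y\in Y_0^\pm$. In terms of a cell based anywhere, the height condition on $v_a$ says: for an edge from $g$ to $g'=ga$, $a\in A^\pm$, the path $(gc^\mu;v_a)$ ends at $g'c^\mu$ and stays in height $\ge\min(\chi(g),\chi(g'))+\mu\chi(c)$.

Take a finite presentation of $H$ on $A\cup Y$ whose relators include (R1)--(R4), let $X$ be its Cayley $2$-complex, and let $D$ be an upper bound for $|\cdot|_\chi$ of all relators. A $2$-cell with a vertex of height $\ge t$ lies in $X_{\ge t-D}$. Since $H$ is of type $FP_2$, $\mathrm{Nov}(2,m)$ and Corollary~\ref{cor:cayley} show that every $X_{\ge t}$ is connected, which settles $\pi_0$, and that there is $D_1\ge0$ with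
\begin{equation}\label{eq:H1}
H_1(X_{\ge t})\to H_1(X_{\ge t-D_1})\ \text{ is zero for all } t\in\mathbb{R}.
\end{equation}

\subsection{Deforming loops into cosets of $K$}

A loop in $X_{\ge t}$ projects to a loop in the Cayley complex of $L_1$, where it bounds a disk. The disk can be arbitrarily large, so lifting it cell by cell from the given base point loses an unbounded amount of height. But modulo $K$-loops we may move freely inside cosets of $K$, by \eqref{eq:star}, and we can lift the disk from a base point that is as high as its size requires.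

\begin{lemma}\label{lem:A}
Let $t\in\mathbb{R}$. Every loop $\ell$ in $X_{\ge t}$ based at $q$ is homotopic in $X_{\ge t-D}$ to a product of loops $u\gamma u^{-1}$, where $u$ is a path from $q$ and $\gamma$ is a $K$-loop, both in $X_{\ge t-D}$.
\end{lemma}

\begin{proof}
Let $X'$ be obtained from $X_{\ge t-D}$ by attaching a $2$-cell along each of its $K$-loops. By van Kampen's theorem the kernel of $\pi_1(X_{\ge t-D},q)\to\pi_1(X',q)$ consists of the products in the statement, so we must show that $\ell$ is null-homotopic in $X'$. Let $g,g'$ be vertices of height $\ge t$ in one coset of $K$. By \eqref{eq:star} they are joined by a $K$-path in $X_{\ge t-D}$, and any two such paths are homotopic in $X'$ because they differ by a $K$-loop. Let $[g,g']$ be this homotopy class. Then $[g,g'][g',g'']=[g,g'']$ and $[g,g]$ is trivial. We need one rule for moving these classes across $Y$-edges.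

\medskip\noindent(T) \emph{Let $g'\in gK$ and let $f$ be a word in $Y^\pm$ such that $(g;f)$ and $(g';f)$ lie in $X_{\ge t}$. Then $[g,g']\,(g';f)\simeq(g;f)\,[gf,g'f]$ in $X'$.}

\medskip\noindent
By induction on the length of $f$ we may assume that $f=y$ is a letter. Choose a $K$-path $(g;a_1\cdots a_l)$ to $g'$ in $X_{\ge t}$. The cells $a_iy=yw_{a_i,y}$ based at the vertices of this path lie in $X_{\ge t-D}$, and they give $a_1\cdots a_l\,y\simeq y\,w_{a_1,y}\cdots w_{a_l,y}$ in $X_{\ge t-D}$. The $K$-path labeled $w_{a_1,y}\cdots w_{a_l,y}$ represents $[gy,g'y]$. This proves (T).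

Write $\ell=\kappa_0\,(h_1;y_1)\,\kappa_1\cdots(h_k;y_k)\,\kappa_k$ with $K$-paths $\kappa_i$ and $y_i\in Y^\pm$. The word $\bar y=y_1\cdots y_k$ is trivial in $L_1$, so in the free group on $Y$ it equals a word $W=\prod_{i=1}^lf_is_i^{\epsilon_i}f_i^{-1}$ with $s_i\in\mathcal{S}$, $\epsilon_i=\pm1$. Fix a finite sequence of words leading from $\bar y$ to $W$ by insertions and deletions of pairs $yy^{-1}$, and let $B$ be the maximum of $|\cdot|_\chi$ over this sequence. Choose $g^*=qc^j$ with $\chi(g^*)\ge t+B+D$. Then the path from $g^*$ labeled by any word of the sequence lies in $X_{\ge t+D}$.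

\emph{Raising the $Y$-edges.} Put $h_i^*=g^*y_1\cdots y_{i-1}$ for $1\le i\le k+1$. Modulo the normal subgroup $K$, both $h_i$ and $h_i^*$ equal $qy_1\cdots y_{i-1}$, so $h_i^*\in h_iK$ for $i\le k$, and $h_{k+1}^*=g^*\bar y\in qK$. By (T), $(h_i;y_i)\simeq[h_i,h_i^*]\,(h_i^*;y_i)\,[h_{i+1}^*,h_iy_i]$. The path $\kappa_0$ represents $[q,h_1]$, the path $\kappa_i$ represents $[h_iy_i,h_{i+1}]$ for $1\le i<k$, and $\kappa_k$ represents $[h_ky_k,q]$. Between two consecutive raised edges we find $[h_{i+1}^*,h_iy_i][h_iy_i,h_{i+1}][h_{i+1},h_{i+1}^*]$, which is trivial. Hence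
\[
\ell\simeq[q,g^*]\,(g^*;\bar y)\,[g^*\bar y,q]\simeq[q,g^*]\,(g^*;W)\,[g^*\bar y,q]\quad\text{in }X'.
\]

\emph{Filling the disk.} Let $g_i=g^*\prod_{j\le i}f_js_j^{\epsilon_j}f_j^{-1}\in g^*K$, so $g_0=g^*$ and $g_l=g^*\bar y$. Fix $i$ and write $g=g_{i-1}$, $f=f_i$, $s^\epsilon=s_i^{\epsilon_i}$. The path $(g;fs^\epsilon f^{-1})$ from $g_{i-1}$ to $g_i$ lies in $X_{\ge t+D}$. The cell (R2) along its middle part lies in $X_{\ge t}$ and shows that $(gf;s^\epsilon)$ represents $[gf,gfs^\epsilon]$. By (T) for the word $f^{-1}$,
\[
(g;f)\,[gf,gfs^\epsilon]\,(gfs^\epsilon;f^{-1})\simeq(g;f)\,(gf;f^{-1})\,[g,gfs^\epsilon f^{-1}]\simeq[g_{i-1},g_i].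
\]
So $(g^*;W)\simeq[g^*,g^*\bar y]$ and $\ell\simeq[q,g^*][g^*,g^*\bar y][g^*\bar y,q]=[q,q]$.
\end{proof}

It remains to remove the connecting paths $u$. Moving a $K$-loop across a $Y$-edge by the cells (R1) costs height, and $u$ may contain any number of $Y$-edges. The relations (R3) were introduced to regain the height before each crossing; see Figure~\ref{fig:B}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[dashed] (-0.7,0) -- (6.3,0) node[right] {height $t$};
\draw (3.2,0.75) ellipse (1.2 and 0.3);
\draw (3.2,3) ellipse (1.2 and 0.3);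
\draw (3.2,3) ellipse (2.9 and 0.8);
\draw[gray] (4.4,0.75) -- (4.4,3) -- (6.1,3);
\draw[->,thick] (0.3,0.75) -- node[below] {$y$} (2,0.75);
\draw[->,thick] (2,0.75) -- node[left,pos=0.35] {$c^{\mu}$} (2,3);
\draw[->,thick] (2,3) -- node[above] {$y^{-1}$} (0.3,3);
\draw[->,thick] (0.3,0.75) to[bend left=25] node[left] {$\tau_y$} (0.3,3);
\fill (0.3,0.75) circle (1.5pt) node[below] {$q$};
\node at (3.2,0.75) {$\gamma$};
\node at (3.2,3) {$\gamma'$};
\node at (3.2,4.05) {$\gamma''$};
\end{tikzpicture}
\caption{Moving a $K$-loop $\gamma$ based at $qy$ back across the edge labeled $y$ without descending below height $t$. The loop is pushed up along $c^\mu$ to $\gamma'$, then moved across $y^{-1}$ to $\gamma''$, where there is room to lose height. The cell on the left replaces the path $yc^\mu y^{-1}$ from $q$ by the $K$-path $\tau_y$.}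
\label{fig:B}
\end{figure}

\begin{lemma}\label{lem:B}
Let $t\in\mathbb{R}$, let $u$ be a path in $X_{\ge t}$ from $q$ to $q'$, and let $\gamma$ be a $K$-loop in $X_{\ge t}$ at $q'$. Then $u\gamma u^{-1}$ is homotopic in $X_{\ge t}$ to a $K$-loop in $X_{\ge t}$ at $q$.
\end{lemma}

\begin{proof}
No height is lost in the statement, so by induction on the length of $u$ we may assume that $u=(q;x)$ is one edge. If $x\in A^\pm$, then $u\gamma u^{-1}$ is itself a $K$-loop. Let $x=y\in Y^\pm$ and $\gamma=(qy;a_1\cdots a_l)$, with vertices $g_j=qya_1\cdots a_j$ of height $\ge t$.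

The cell $a_ic^\mu=c^\mu v_{a_i}$ based at $g_{i-1}$ has the vertices $g_{i-1}c^j$ and $g_ic^j$, $0\le j\le\mu$, of height $\ge t$, and the vertices of $(g_{i-1}c^\mu;v_{a_i})$, of height $\ge t+\mu\chi(c)$. These cells give $\gamma\simeq c^\mu\gamma'c^{-\mu}$ in $X_{\ge t}$, where $\gamma'=(qyc^\mu;v_{a_1}\cdots v_{a_l})$ is a $K$-loop in $X_{\ge t+\mu\chi(c)}$.

The relations (R1) for the letter $y^{-1}$ read $a=y^{-1}w_{a,y^{-1}}y$. Apply them to each edge of $\gamma'$. Each cell used has a vertex of height $\ge t+\mu\chi(c)$, so it lies in $X_{\ge t}$ by the choice of $\mu$. After canceling the pairs $yy^{-1}$ we get $\gamma'\simeq y^{-1}\gamma''y$ in $X_{\ge t}$, with $\gamma''$ a $K$-loop in $X_{\ge t}$ at $qyc^\mu y^{-1}$.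

The cell $yc^\mu y^{-1}=\tau_y$ based at $q$ has the vertices $qyc^j$, of height $\ge\chi(qy)\ge t$, and the vertices of $(q;\tau_y)$, of height $\ge\chi(q)\ge t$. Altogether
\[
y\gamma y^{-1}\simeq(yc^\mu y^{-1})\,\gamma''\,(yc^\mu y^{-1})^{-1}\simeq\tau_y\gamma''\tau_y^{-1}\quad\text{in }X_{\ge t},
\]
and the last loop is a $K$-loop at $q$.
\end{proof}

\begin{proposition}\label{prop:Kloop}
For every $t\in\mathbb{R}$, every loop in $X_{\ge t}$ at $q$ is homotopic in $X_{\ge t-D}$ to a $K$-loop in $X_{\ge t-D}$ at $q$.
\end{proposition}

\begin{proof}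
Apply Lemma~\ref{lem:A}, then Lemma~\ref{lem:B} with $t-D$ in place of $t$ to each factor. A product of $K$-loops at $q$ is a $K$-loop.
\end{proof}

\subsection{Case 1: $\chi$ is nonzero on $N_1$}

Let $\ell$ be a loop in $X_{\ge t}$ at $q$, homotopic in $X_{\ge t-D}$ to the $K$-loop $\gamma=(q;w)$. The square $az=za$ based at $g$ has the vertices $g,ga,gz,gaz$, and $\chi(z)>0$; so the squares give $\gamma\simeq z^j\,(qz^j;w)\,z^{-j}$ in $X_{\ge t-D}$ for every $j\ge0$. As $X$ is simply connected, $\gamma$ is null-homotopic in a finite subcomplex $Z\subset X$. The loop $(qz^j;w)$ is the translate of $\gamma$ by $qz^jq^{-1}$, an element of height $j\chi(z)$, so it is null-homotopic in $qz^jq^{-1}Z$, which lies in $X_{\ge t}$ for large $j$. Hence $\ell$ is null-homotopic in $X_{\ge t-D}$, and $[\chi]\in\Sigma^2(H)$ by Theorem~\ref{thm:renz}.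

\subsection{Case 2: $\chi$ vanishes on $N_1$}

Adding the relators $r_1,\dots,r_s$ to the presentation of $H$ gives a finite presentation of $\Gamma=H/N_1$. By Lemma~\ref{lem:KGamma}(b) and the inductive hypothesis, $[\bar\chi]\in\Sigma^2(\Gamma)$. Let $\overline X=N_1\backslash X$. In $\overline X$ the edges labeled $r_j$ are loops, and the Cayley complex $X_\Gamma$ of the presentation of $\Gamma$ is $\overline X$ with a $2$-cell attached along each of them. The group $N_1$ acts on $X$ freely and preserves heights, so $X_{\ge t}\to\overline X_{\ge t}$ is a covering with deck group $N_1$ for every $t$. By Theorem~\ref{thm:renz} and the remark after it, there is $E\ge0$ such that for all $t$ every loop in $(X_\Gamma)_{\ge t}$ is null-homotopic in $(X_\Gamma)_{\ge t-E}$.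

\begin{lemma}\label{lem:commute}
For every $t\in\mathbb{R}$, any two loops $\ell,\gamma$ in $X_{\ge t}$ at $q$ commute in $\pi_1(X_{\ge t-E-D},q)$.
\end{lemma}

\begin{proof}
The image of $\ell$ in $\overline X$ is null-homotopic in $(X_\Gamma)_{\ge t-E}$. By van Kampen's theorem it is homotopic in $\overline X_{\ge t-E}$ to a product of loops $\bar u_i\,r_{j_i}^{\pm1}\,\bar u_i^{-1}$, $1\le i\le k$. Lifting the homotopy to the covering, we get $\ell\simeq\rho_1\cdots\rho_k$ in $X_{\ge t-E}$, where $\rho_i$ lifts the $i$-th loop and runs from $\nu_iq$ to $\nu_{i+1}q$, with $\nu_i\in N_1$ and $\nu_1=\nu_{k+1}=1$. Put $\gamma_i=\nu_i\gamma$, a loop in $X_{\ge t}$ at $\nu_iq$, so that $\gamma_1=\gamma_{k+1}=\gamma$. It suffices to prove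
\begin{equation}\label{eq:rho}
\rho_i\,\gamma_{i+1}\,\rho_i^{-1}\simeq\gamma_i\quad\text{in }X_{\ge t-E-D},
\end{equation}
for then $\gamma$ can be moved through the product one factor at a time: $\ell\gamma\simeq\rho_1\cdots\rho_k\gamma_{k+1}\simeq\gamma_1\rho_1\cdots\rho_k\simeq\gamma\ell$.

Fix $i$, let $u$ be the lift of $\bar u_i$ starting at $\nu_iq$, let $h$ be its endpoint, let $r=r_{j_i}^{\pm1}$, and put $\nu=hrh^{-1}\in N_1$. The edge $(h;r)$ ends at $hr=\nu h$, and the lift of $\bar u_i^{-1}$ starting there is $(\nu u)^{-1}$. So $\rho_i=u\,(h;r)\,(\nu u)^{-1}$, $\nu_{i+1}=\nu\nu_i$ and $\gamma_{i+1}=\nu\gamma_i$. By Proposition~\ref{prop:Kloop} the loop $u^{-1}\gamma_iu$ in $X_{\ge t-E}$ is homotopic in $X_{\ge t-E-D}$ to a $K$-loop $\delta=(h;w)$ in $X_{\ge t-E-D}$. Translating by $\nu$, which preserves heights, gives $(\nu u)^{-1}\gamma_{i+1}(\nu u)\simeq\nu\delta=(hr;w)$. The square $ar=ra$ based at $g$ has vertices at the heights of $g$ and $ga$ only, since $\chi(r)=0$; so the squares along $\delta$ give $r\,(hr;w)\,r^{-1}\simeq\delta$ in $X_{\ge t-E-D}$. Therefore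
\[
\rho_i\gamma_{i+1}\rho_i^{-1}=u\,r\,(\nu u)^{-1}\gamma_{i+1}(\nu u)\,r^{-1}u^{-1}\simeq u\,r\,(hr;w)\,r^{-1}u^{-1}\simeq u\delta u^{-1}\simeq\gamma_i,
\]
which is \eqref{eq:rho}.
\end{proof}

Let $\ell$ be a loop in $X_{\ge t}$ at $q$. By \eqref{eq:H1} it is null-homologous in the connected complex $X_{\ge t-D_1}$, so it represents an element of the commutator subgroup of $\pi_1(X_{\ge t-D_1},q)$. By Lemma~\ref{lem:commute} the image of this fundamental group in $\pi_1(X_{\ge t-D_1-E-D},q)$ is abelian, so $\ell$ is null-homotopic in $X_{\ge t-D_1-E-D}$. By Theorem~\ref{thm:renz}, $[\chi]\in\Sigma^2(H)$. This completes the proof of Theorem~\ref{thm:homotopical}. \qed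

\section{Proofs of the main results}\label{sec:proofs}

\begin{corollary}\label{cor:admissible}
Let $n\ge2$, let $H$ be $n$-admissible, and let the character $\chi$ satisfy $(C_n)$. Then $[\chi]\in\Sigma^n(H,\mathbb{Z})$. If $H$ is finitely presented, then $[\chi]\in\Sigma^n(H)$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:homological}, $H$ is of type $FP_n$ and its Novikov homology vanishes in degrees $\le n$; Proposition~\ref{prop:criterion}(b) gives the first claim. If $H$ is finitely presented, it is of type $F_n$ by (F3). It is $2$-admissible and $\chi$ satisfies $(C_2)$, so $[\chi]\in\Sigma^2(H)$ by Theorem~\ref{thm:homotopical}, and Theorem~\ref{thm:BR}(b) gives $[\chi]\in\Sigma^n(H)$.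
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Replace each $L_i$ by its subgroup $p_i(H)$ of finite index. By (F1) this preserves the hypotheses, and it does not change the groups $H_S$. Now (A1) and (A3) hold. Since $n\ge2$, the group $H$ virtually surjects to pairs, so (A2) holds by Lemma~\ref{lem:nilpotent}. Thus $H$ is $n$-admissible, and it is of type $FP_n$ by Theorem~\ref{thm:homological}. If the $L_i$ are of type $F_n$, they are finitely presented; then $H$ is finitely presented, by Theorem~\ref{thm:BHMS}(b) if $m\ge2$ and because $H=L_1$ if $m=1$, and $H$ is of type $F_n$ by (F3). Part (b) is Corollary~\ref{cor:admissible}.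
\end{proof}

To apply Corollary~\ref{cor:admissible} to limit groups we must derive (A3) from type $FP_n$. The chain of Lemma~\ref{lem:chain} is used again, now upwards: finiteness passes from $H_0$ to all $H_r$, and Theorem~\ref{thm:A} converts it into finiteness of indices.

\begin{proposition}\label{prop:VS}
Let $H$ be as in Theorem~\ref{thm:main} with $n\ge2$. Then $H$ is $n$-admissible.
\end{proposition}

\begin{proof}
Condition (A1) holds since limit groups are of type $F_\infty$, and (A2) holds by Theorem~\ref{thm:BHMS}(a) and Lemma~\ref{lem:nilpotent}. In particular $H$ is $1$-admissible; take the chain of Lemma~\ref{lem:chain}. For (A3) it suffices to treat $|J|=n$, since a smaller $J$ is contained in such a set and finite index is preserved under projection.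

By (F1) the group $H_0$ is finitely presented and of type $FP_n$, and by (F2) so are all $H_r$. Each $p_j(H_r)$ has finite index in $L_j$, so it is a non-abelian limit group by Section~\ref{ss:limit}, and $H_r$ is a full subdirect product of these groups because it contains $N_j\ne1$. We claim that $p_J(H_r)$ has finite index in $p_J(H_{r+1})$. This is immediate if $H_{r+1}/H_r$ is finite. Otherwise let $\chi\colon H_{r+1}\to\mathbb{Z}$ be a surjection with kernel $H_r$. By Theorem~\ref{thm:BR}(a), $[\chi]\in\Sigma^n(H_{r+1},\mathbb{Z})\subseteq\Sigma^n(H_{r+1},\mathbb{Q})$. By Theorem~\ref{thm:A} and Lemma~\ref{lem:monoid}, $\chi$ is nonzero on $T=\ker(p_J|_{H_{r+1}})$. Then $\chi(T)$ has finite index in $\mathbb{Z}$, so $H_rT$ has finite index in $H_{r+1}$, and $p_J(H_r)=p_J(H_rT)$ has finite index in $p_J(H_{r+1})$. Since $p_J(H_\tau)$ has finite index in $L_J$, so has $p_J(H_0)\le p_J(H)$.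
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By (F3) the group $H$ is of type $F_n$, so $\Sigma^n(H)$ is defined, and $\Sigma^n(H)\subseteq\Sigma^n(H,\mathbb{Z})\subseteq\Sigma^n(H,\mathbb{Q})$ by Theorem~\ref{thm:BR}(b). The two sets on the right-hand side of the statement are equal by Lemma~\ref{lem:monoid}; they consist of the classes satisfying $(C_n)$, and they contain $\Sigma^n(H,\mathbb{Q})$ by Theorem~\ref{thm:A}. It remains to see that $(C_n)$ implies $[\chi]\in\Sigma^n(H)$. For $n=1$ this is Theorem~\ref{thm:B}. For $n\ge2$ it follows from Proposition~\ref{prop:VS} and Corollary~\ref{cor:admissible}.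
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Type $F_n$ implies type $FP_n$, which implies the condition on projections by Proposition~\ref{prop:VS}. That condition passes to all smaller $J\neq\emptyset$ by projection, and it implies type $F_n$ by Theorem~\ref{thm:general}(a), as the $L_i$ are of type $F_\infty$.

(b) By Theorems~\ref{thm:BR}(a) and~\ref{thm:main}, $M$ is of type $FP_n$ if and only if for every $S$ with $|S|=m-n$ no character of $H$ vanishes on both $M$ and $H_S$. The group $H/MH_S$ is finitely generated abelian, so it has no character if and only if it is finite. With $J=[m]\setminus S$ we have $H/MH_S\cong p_J(H)/p_J(M)$, and $p_J(H)$ has finite index in $L_J$ by (a).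
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
That the factors are non-abelian limit groups and that $H$ is full and finitely presented is used through Theorems~\ref{thm:A}, \ref{thm:B} and~\ref{thm:BHMS}(a) and the facts recalled in Section~\ref{ss:limit}; finite presentability of $H$ is used again in Section~\ref{sec:homotopical}.

Abelian factors must be excluded. For $H=L_1=\mathbb{Z}$ and $n=m=1$ no character satisfies $(C_1)$, but $\mathbb{Z}H_\chi$ is a polynomial ring $\mathbb{Z}[x]$, and the resolution $0\to\mathbb{Z}[x]\to\mathbb{Z}[x]\to\mathbb{Z}\to0$ given by multiplication by $x-1$ shows that $\Sigma^1(H,\mathbb{Z})=S(H)$.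

Fullness is needed in Corollary~\ref{cor:main}(a): the diagonal of $L_1\times L_1$ is a subdirect product of type $F_\infty$ and has infinite index.

Type $FP_n$ is forced as soon as $\Sigma^n(H,\mathbb{Z})\ne\emptyset$. The right $\mathbb{Z}H_\chi$-module $\mathbb{Z}H$ is flat, being a directed union of free modules $g\,\mathbb{Z}H_\chi$, and $\mathbb{Z}H\otimes_{\mathbb{Z}H_\chi}\mathbb{Z}=\mathbb{Z}$ because $H_\chi$ generates $H$ as a group; so a resolution of $\mathbb{Z}$ over $\mathbb{Z}H_\chi$ induces one over $\mathbb{Z}H$ with the same finiteness.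
\end{remark}

\begin{thebibliography}{9}

\bibitem{Sigma}
\emph{On the Bieri--Neumann--Strebel--Renz invariants of residually free groups},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6C7BFEF66D2B2D82\allowbreak FC27C6C87E663019/\allowbreak S0013091520000176a.pdf/\allowbreak on-the-bieri-neumann-\allowbreak strebel-renz-invariants-\allowbreak of-residually-free-\allowbreak groups.pdf}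

\bibitem{Bieri}
Bieri, \emph{Homological dimension of discrete groups}.

\bibitem{BR}
Bieri and Renz, Comment. Math. Helv. \textbf{63} (1988).

\bibitem{BHMS1}
Bridson, Howie, Miller and Short, Ann. of Math. \textbf{170} (2009).

\bibitem{BHMS2}
Bridson, Howie, Miller and Short, Amer. J. Math. \textbf{135} (2013).

\bibitem{Renz}
Renz, thesis, Frankfurt, 1988.

\end{thebibliography}
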